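# Quasi-isomorphism does not reduce to isomorphism for torsion-free abelian groups of finite rank at least 2

## Rank one, where quasi-isomorphism is isomorphism

Let $n\ge 1$. Up to isomorphism, the torsion-free abelian groups of rank $n$ are the additive subgroups of $\mathbb Q^n$ that contain a basis of $\mathbb Q^n$. Write $R(\mathbb Q^n)$ for the set of these subgroups. It is a Borel subset of $2^{\mathbb Q^n}$ with the product topology, hence a standard Borel space, and $GL_n(\mathbb Q)$ acts on it.

**Definition.** For $A,B\in R(\mathbb Q^n)$: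

- $A\cong_n B$ if $A,B$ are isomorphic, equivalently $g(A)=B$ for some $g\in GL_n(\mathbb Q)$ (an isomorphism extends uniquely to a linear map);
- $A\approx_n B$ (quasi-equality) if $A\cap B$ has finite index in $A$ and in $B$;
- $A\sim_n B$ (quasi-isomorphism) if $g(A)\approx_n B$ for some $g\in GL_n(\mathbb Q)$, equivalently if $A$ is isomorphic to a subgroup of finite index in $B$.

For instance $\mathbb Z\approx_1\frac16\mathbb Z$, while $\mathbb Z\not\approx_1\mathbb Z[1/5]$. We drop the index $n$ when it is clear.

The relations $\cong_n$ and $\sim_n$ are *countable Borel equivalence relations*: Borel as subsets of the square, with countable classes. If $E,F$ are equivalence relations on standard Borel spaces $X,Y$, a *Borel reduction* of $E$ to $F$ is a Borel map $\theta:X\to Y$ with $x\mathrel E y\iff\theta(x)\mathrel F\theta(y)$; if one exists we write $E\le_BF$. A *homomorphism* from $E$ to $F$ is only required to satisfy $x\mathrel Ey\Rightarrow\theta(x)\mathrel F\theta(y)$; a constant map is one. A Borel reduction of a *countable* relation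 is a homomorphism that is countable-to-one, since each $\theta^{-1}(z)$ lies in one class.

The question, which comes from "The Classification Problem For Torsion-Free Abelian Groups Of Finite Rank", is whether $(\sim_n)\le_B(\cong_n)$ for $n\ge2$. In rank one the answer is immediate once we can compare groups one prime at a time.

For $A\in R(\mathbb Q^m)$ and a prime $q$ put $A_{(q)}=\mathbb Z_{(q)}A\subseteq\mathbb Q^m$. Equivalently, $v\in A_{(q)}$ iff $sv\in A$ for some integer $s\notin q\mathbb Z$. "Almost all" primes means all but finitely many.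

**Lemma 1.** Let $A,B\in R(\mathbb Q^m)$.

(a) $A=\bigcap_qA_{(q)}$.

(b) $A/kA$ is finite for every $k\ge1$.

(c) $A\approx B$ iff $kA\subseteq B$ and $k'B\subseteq A$ for some $k,k'\ge1$. In that case $A_{(q)}=B_{(q)}$ for almost all $q$.

(d) If $A_{(q)}=B_{(q)}$ for almost all $q$, and $A_{(q)}\cap B_{(q)}$ has finite index in $A_{(q)}$ and $B_{(q)}$ for the remaining $q$, then $A\approx B$.

*Proof.* (a) If $v$ is in the right side, the ideal $\{k\in\mathbb Z:kv\in A\}$ is contained in no $q\mathbb Z$, so it is $\mathbb Z$.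

(b) Any $m+1$ elements of $A$ satisfy a linear relation with coprime integer coefficients. Modulo a prime $q$ it remains nontrivial, so $\dim_{\mathbb F_q}A/qA\le m$. Since $|A/kk'A|=|A/kA|\cdot|A/k'A|$, induct on the number of prime factors of $k$.

(c) If $A\approx B$, take $k=k'$ the product of the two indices. Conversely $A\cap B\supseteq kA$, which has finite index in $A$ by (b); similarly for $B$. If $q\nmid kk'$, then $k,k'$ are units in $\mathbb Z_{(q)}$, so $A_{(q)}=kA_{(q)}\subseteq B_{(q)}$, and symmetrically.

(d) $A/(A\cap B)$ is torsion because $B$ contains a basis. Its $q$-primary part is its localization $A_{(q)}/(A\cap B)_{(q)}$, and $(A\cap B)_{(q)}=A_{(q)}\cap B_{(q)}$: if $sv\in A$ and $s'v\in B$ then $ss'v\in A\cap B$. So $A/(A\cap B)$ is a direct sum of finitely many finite groups. The same holds for $B$. $\square$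

Part (c) also gives the second description of $\sim$: if $gA\approx B$ and $kgA\subseteq B$, $k'B\subseteq gA$, then $kgA\cong A$ contains $kk'B$, so it has finite index in $B$. Conversely, if $A$ is isomorphic to a subgroup of finite index in $B$, that subgroup is $gA$ for some $g\in GL_n(\mathbb Q)$, and $gA\approx B$.

**Proposition 2.** (a) If $A,B\in R(\mathbb Q)$ and $A\approx B$, then $A\cong B$. Hence $\sim_1$ equals $\cong_1$. (b) $(\sim_1)\le_B(\cong_m)$ for every $m\ge1$.

*Proof.* (a) A nonzero $\mathbb Z_{(q)}$-submodule of $\mathbb Q$ is $\mathbb Q$ or $q^k\mathbb Z_{(q)}$. By Lemma 1(c), $kA_{(q)}\subseteq B_{(q)}$ and $k'B_{(q)}\subseteq A_{(q)}$, so $A_{(q)}=\mathbb Q$ iff $B_{(q)}=\mathbb Q$. Otherwise $A_{(q)}=q^{n_q}B_{(q)}$ for some $n_q\in\mathbb Z$. Put $n_q=0$ when both are $\mathbb Q$. Then $n_q=0$ for almost all $q$. Let $r=\prod_qq^{n_q}\in\mathbb Q^\times$. Every localization of $rB$ equals that of $A$, so $rB=A$ by Lemma 1(a). If $gA\approx B$ then $A\cong gA\cong B$.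

(b) By (a) it is enough to reduce $\cong_1$ to $\cong_m$. The map $A\mapsto A\oplus\mathbb Q^{m-1}$ does this. If $A\not\cong\mathbb Q$, then $A$ has no nonzero divisible subgroup, so $0\oplus\mathbb Q^{m-1}$ is the maximal divisible subgroup and the quotient by it is $A$. If $A\cong\mathbb Q$, the whole group is divisible. So $A\oplus \mathbb Q^{m-1}$ determines $A$ up to isomorphism. $\square$

What made this work is that a finite discrepancy at finitely many primes can be absorbed by one number $r\in\mathbb Q^\times$. What happens in rank $2$?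

## Rank two: finite-index changes that no matrix absorbs

Let $A=\mathbb Z[\frac15]e_1\oplus\mathbb Z[\frac17]e_2$ and $B=A+\mathbb Z\,\frac{e_1+e_2}3$. Then $[B:A]=3$, so $A\approx B$, but $A\not\cong B$. Indeed, for a group $D$ let $D(q^\infty)=\bigcap_kq^kD$. Clearly $A(5^\infty)=\mathbb Z[\frac15]e_1$, $A(7^\infty)=\mathbb Z[\frac17]e_2$, and $A$ is their sum. If $v\in B(5^\infty)$, then $3v\in A(5^\infty)$, so $v\in B\cap\mathbb Qe_1$. Write $v=(a_1,a_2)+\frac j3(1,1)$ with $(a_1,a_2)\in A$; then $a_2+\frac j3=0$ gives $\frac j3\in\mathbb Z[\frac17]$, so $3\mid j$ and $v\in A$. Thus $B(5^\infty)=\mathbb Z[\frac15]e_1$, and in the same way $B(7^\infty)=\mathbb Z[\frac17]e_2$. An isomorphism $A\cong B$ would give $B=B(5^\infty)+B(7^\infty)=A$, which is false.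

So the identity map is no longer a reduction. A reduction may be any Borel map, however, and the target may even have a larger rank. The answer is still negative.

**Theorem 3.** Let $n\ge2$, $m\ge1$. There is no countable-to-one Borel homomorphism from $\sim_n$ to $\cong_m$. In particular $(\sim_n)\not\le_B(\cong_m)$ for all $n\ge 2$, $m\ge1$. Consequently, for $n,m\ge1$: $(\sim_n)\le_B(\cong_m)$ if and only if $n=1$.

With $m=n$ this says: $\sim_n$ is not Borel reducible to $\cong_n$ for any $n\ge2$. The implication from $n=1$ is Proposition 2(b), so everything from here on concerns $n\ge2$. The strategy is measure-theoretic: we build a probability measure on $R(\mathbb Q^2)$ without atoms such that every homomorphism to some $\cong_m$ is constant on a set of positive measure.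

## Completions at a prime and the subspaces $V_q(A)$

For $A\in R(\mathbb Q^m)$ put $A^q=\mathbb Z_qA\subseteq\mathbb Q_q^m$, where $\mathbb Z_q$ is the ring of $q$-adic integers, and
$$V_q(A)=\bigcap_{n\ge0}q^nA^q .$$
Example: for $A=\mathbb Z[\frac15]\oplus\mathbb Z$ we have $V_5(A)=\mathbb Q_5\oplus0$, and $V_q(A)=0$ for $q\ne5$. The subspace need not be rational. For $\theta\in\mathbb Z_5$ let $M=\mathbb Q_5(1,\theta)+\mathbb Z_5^2$ and $A=\mathbb Z[\frac15]^2\cap M$. As $M$ is open and $\mathbb Z[\frac15]^2$ is dense in $\mathbb Q_5^2$, $A$ is dense in $M$. Since $\mathbb Z_5A\subseteq M$ contains $\mathbb Z_5^2$, it is an open, hence closed, subgroup, so $A^5=M$ and $V_5(A)=\mathbb Q_5(1,\theta)$. So uncountably many subspaces occur.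

**Lemma 4.** (a) $A_{(q)}=A^q\cap\mathbb Q^m$, and $A_{(q)}$ is dense in $A^q$.

(b) $V_q(A)$ is the largest $\mathbb Q_q$-subspace contained in $A^q$, and $A^q/V_q(A)$ is a lattice in $\mathbb Q_q^m/V_q(A)$. Hence, for a given subspace $V$, only countably many $A^q$ have $V_q(A)=V$.

(c) $V_q(gA)=gV_q(A)$ for $g\in GL_m(\mathbb Q)$, and $A\approx B$ implies $V_q(A)=V_q(B)$.

(d) $A\mapsto V_q(A)$ is Borel, where a subspace is coded by the set of balls $v+q^k\mathbb Z_q^m$ ($v\in\mathbb Q^m$, $k\in\mathbb Z$) that it meets.

*Proof.* (a) Let $v\in\mathbb Q^m$, $v=\sum z_ia_i$ (finite sum) with $z_i\in\mathbb Z_q$, $a_i\in A$. Let $e_1,\dots,e_s$ be a $\mathbb Z_{(q)}$-basis of $\sum\mathbb Z_{(q)}a_i$. The $e_j$ are independent over $\mathbb Q$, hence over $\mathbb Q_q$, and $v=\sum y_je_j$ with $y_j\in\mathbb Z_q$. Adjoining $v$ does not raise the rank over $\mathbb Q_q$, hence not over $\mathbb Q$, so $v\in\mathrm{span}_{\mathbb Q}(e_j)$ and $y_j\in\mathbb Q\cap\mathbb Z_q=\mathbb Z_{(q)}$. So $v\in A_{(q)}$. The other inclusion is clear. Since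 $A^q$ contains the $\mathbb Z_q$-span of a basis, it is open (so also closed); as $\mathbb Q^m$ is dense in $\mathbb Q_q^m$, $A^q\cap\mathbb Q^m$ is dense in $A^q$.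

(b) $V=V_q(A)$ is a $\mathbb Z_q$-module closed under division by $q$, so it is a subspace, and a subspace contained in $A^q$ lies in every $q^nA^q$. The module $A^q/V$ is open and closed. It contains no line, since the preimage of a line would be a larger subspace in $A^q$. Suppose it were unbounded. Then it contains $q^{-n_i}u_i$ with $|u_i|=1$, $n_i\to\infty$, and we may assume $u_i\to u$, $|u|=1$. For fixed $n$ it contains $q^{-n}u_i$ once $n_i\ge n$, hence $q^{-n}u$ by closedness. So it contains $\mathbb Q_qu$, a contradiction. A bounded open $\mathbb Z_q$-submodule is a lattice, and a $d$-dimensional space has countably many lattices, since $GL_d(\mathbb Z_q)$ is open in the separable group $GL_d(\mathbb Q_q)$.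

(c) The first claim is clear. If $kA\subseteq B$, $k\ge 1$, then $V_q(A)=kV_q(A)\subseteq B^q$, so $V_q(A)\subseteq V_q(B)$; now use Lemma 1(c) and symmetry.

(d) The balls that meet a closed set determine it. For a ball $D$, $V_q(A)\cap D$ is the decreasing intersection of the compact sets $q^nA^q\cap D$, so it is nonempty iff all of them are. As $q^nA^q\cap D$ is open and $q^nA_{(q)}$ is dense in $q^nA^q$, this happens iff $q^nA_{(q)}\cap D\ne\emptyset$ for all $n$, a Borel condition on $A$. $\square$

## A measure on rank-two groups built from $\prod_pSL_2(\mathbb F_p)$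

Let $P$ be the set of primes $\ge5$, $G_p=SL_2(\mathbb F_p)$, $K=\prod_{p\in P}G_p$ with Haar probability $\mu$, and $L=\bigoplus_{p\in P}G_p$, the elements of $K$ with almost all coordinates $1$. For $N\ge4$ let $K_N=\prod_{p>N}G_p$ with Haar probability $\mu_N$, $L_N=L\cap K_N$, and $K=Q_N\times K_N$ with $Q_N$ finite. Note $K_4=K$. Let
$$\Delta=\{k\in K:\exists g\in SL_2(\mathbb Q),\ k_p=g\bmod p\text{ for almost all }p\},\qquad\Delta_N=\Delta\cap K_N .$$
Here $K_N$ sits in $K$ as $\{1\}\times K_N$. The element $g$ is determined by $k$. The map $k\mapsto g$ is a homomorphism $\Delta_N\to SL_2(\mathbb Q)$ with kernel $L_N$, and it is onto: reduce $g$ at those $p>N$ where its entries are $p$-integral, and put $1$ elsewhere. So $\Delta$ and $\Delta_N$ are countable. The group $\Gamma=SL_2(\mathbb Z)$ embeds diagonally in $\Delta$, and also in $\Delta_N$ through the coordinates $p>N$.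

*Ergodicity.* Left (or right) translation by a dense subgroup of a compact group is ergodic: if $1_E$ is invariant in $L^2$ under a dense subgroup, it is invariant under the whole group by continuity of translation, hence a.e. constant. So a Borel map to a standard Borel space that is a.e. invariant under the dense subgroup is a.e. constant. This applies to $L\subseteq\Delta$ in $K$ and to $L_N$ in $K_N$.

For $x\in K$ let
$$A_x=\mathbb Z^2+\sum_{p\in P}\tfrac1p\{v\in\mathbb Z^2:\ v\bmod p\in x_p\mathbb F_pe_1\}\ \in R(\mathbb Q^2).$$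
Thus $x$ prescribes for each $p$ a line in $\mathbb F_p^2$, and $A_x$ is $\mathbb Z^2$ enlarged by index $p$ along that line. Whether $v\in A_x$ depends on finitely many coordinates of $x$, so $x\mapsto A_x$ is continuous. The localization of $A_x$ at $p\in P$ is $\mathbb Z_{(p)}^2+\frac1p\{v\in\mathbb Z_{(p)}^2:v\bmod p\in x_p\mathbb F_pe_1\}$, and at $p=2,3$ it is $\mathbb Z_{(p)}^2$.

**Lemma 5.** (a) $A_{kx\ell}\sim_2A_x$ for $k\in\Delta$, $\ell\in L$. (b) For each $B$, $\mu\{x:A_x=B\}=0$.

*Proof.* (a) Let $k\mapsto g$. For almost all $p$ we have $g\in GL_2(\mathbb Z_{(p)})$, $k_p=g\bmod p$ and $\ell_p=1$; then $g$ carries the line of $x$ to the line of $kx\ell$, and the localizations of $gA_x$ and $A_{kx\ell}$ at $p$ coincide. At the remaining primes both localizations are free $\mathbb Z_{(p)}$-modules of rank $2$ in $\mathbb Q^2$, so each contains a multiple $p^j$ of the other and their intersection has finite index in both. By Lemma 1(d), $gA_x\approx A_{kx\ell}$.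

(b) For $v\in\mathbb Z^2$ we have $v/p\in A_x$ iff $v\bmod p\in x_p\mathbb F_pe_1$, by looking at the localizations. So $A_x$ determines all lines $x_p\mathbb F_pe_1$. These are independent and uniform on the $p+1$ lines of $\mathbb F_p^2$, and $\prod_p\frac1{p+1}=0$. $\square$

**Theorem 6.** Let $m\ge1$ and let $f:K\to R(\mathbb Q^m)$ be Borel with $f(kx\ell)\cong f(x)$ for all $k\in\Delta$, $\ell\in L$, $x\in K$. Then $f$ is constant on a set of positive measure.

*Theorem 6 implies Theorem 3.* Let $n\ge2$ and let $\theta$ be a countable-to-one Borel homomorphism from $\sim_n$ to $\cong_m$. Put $f(x)=\theta(A_x\oplus\mathbb Q^{n-2})$. By Lemma 5(a), $f$ satisfies the hypothesis of Theorem 6, so $f$ is constant on some $E$ with $\mu(E)>0$. Then $\{A_x\oplus\mathbb Q^{n-2}:x\in E\}$ lies in one fiber of $\theta$, so it is countable, and so is $\{A_x:x\in E\}$. By Lemma 5(b), $E$ is null, a contradiction. A Borel reduction would be a countable-to-one Borel homomorphism. The case $n=1$ is Proposition 2. $\square$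

It remains to prove Theorem 6.

## Spectral gap, and maps that are almost invariant

**Fact 7** (Selberg; property $(\tau)$ for $SL_2(\mathbb Z)$ with respect to congruence subgroups; see Lubotzky, *Discrete Groups, Expanding Graphs and Invariant Measures*, Ch. 4). There are a finite symmetric generating set $F\subseteq\Gamma$ and $\kappa>0$ with
$$\max_{\gamma\in F}\|\gamma\xi-\xi\|\ge\kappa\|\xi\|\quad\text{for all }q\text{ and all }\xi\in\ell^2_0(SL_2(\mathbb Z/q)),$$
where $\Gamma$ acts by left translation and the subscript $0$ means mean zero.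

Let $q_M=\prod_{N<p\le M}p$. The space $L^2_0(K_N)$ is the closure of the increasing union of the spaces $\ell^2_0(SL_2(\mathbb Z/q_M))$, so the same inequality holds on $L^2_0(K_N)$ for every $N\ge4$. Clearly $\kappa\le2$.

The content is that sets almost invariant under $F$ are almost null or almost everything. Compare the rotation of the circle by an irrational $\theta$: the set $E_n=\{x:\text{fractional part of }nx<\frac12\}$ has measure $\frac12$, and it differs from its rotate by measure $2\|n\theta\|$ (distance to the nearest integer), which is small for suitable $n$. Nothing of this kind exists on $K_N$ for $F$.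

**Lemma 8.** Let $C=6/\kappa^2\ (\ge\frac32)$. If $\Omega\ne\emptyset$ is standard Borel, $u:K_N\to\Omega$ is Borel and $\mu_N\{u(\gamma x)\ne u(x)\}\le\delta$ for all $\gamma\in F$, then there is $\omega\in\Omega$ with $\mu_N(u=\omega)\ge1-C\delta$.

*Proof.* Let $E=u^{-1}(B)$, $B$ Borel. The gap applied to $1_E-\mu_N(E)$ gives
$$\kappa^2\mu_N(E)(1-\mu_N(E))\le\max_\gamma\mu_N(\gamma E\triangle E)\le\delta,$$
because $\mu_N(\gamma E\triangle E)=\mu_N(E\triangle\gamma^{-1}E)$ and $x\in\gamma^{-1}E$ iff $u(\gamma x)\in B$. Since $\min(t,1-t)\le2t(1-t)$ on $[0,1]$, we get $\mu_N(E)\in[0,\eta]\cup[1-\eta,1]$ with $\eta=2\delta/\kappa^2$. If $\eta\ge\frac13$, then $C\delta\ge1$ and any $\omega$ will do. Let $\eta<\frac13$ and call $B$ *large* if $\mu_N(u^{-1}B)\ge1-\eta$. The intersection of two large sets has measure at least $1-2\eta>\eta$, so it is large. For every $B$, either $B$ or its complement is large. Take a countable family of Borel sets separating the points of $\Omega$ and intersect, for each member, whichever of it and its complement is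 large. The preimage of the intersection has measure $\ge1-\eta>0$, and the intersection has at most one point. So it is a point $\omega$, and $1-\eta\ge1-C\delta$. $\square$

With $\delta=0$: a map a.e. invariant under $F$ is a.e. constant.

**Lemma 9.** If $h$ is a Borel map from $K$ to a countable set, then $\mu\{h(xk)\ne h(x)\}\to0$ as $k\to1$ in $K$.

*Proof.* Given $\varepsilon>0$, choose a finite $I$ with $\mu(h\notin I)\le\varepsilon$ and put $E_i=h^{-1}(i)$. Then $\mu\{h(xk)\ne h(x)\}\le\varepsilon+\sum_{i\in I}\mu(E_i\triangle E_ik^{-1})$, and each summand tends to $0$ by continuity of translation in $L^2(K)$. $\square$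

## Targets of rank one, and the two obstructions in rank two

The next lemma will end the proof of Theorem 6. It needs quasi-equality, not isomorphism, along $F$.

**Lemma 10.** Let $N\ge4$ and let $f':K_N\to R(\mathbb Q^m)$ be Borel (defined a.e.). Suppose that (i) $f'(\gamma x)\approx f'(x)$ for a.e. $x$, for each $\gamma\in F$; and (ii) for each prime $q$ the subspace $V_q(f'(x))$ is a.e. equal to a constant $V_q$. Then $f'$ is constant on a set of positive measure.

*Proof.* By (i) and Lemma 1(c), for a.e. $x$ and all $\gamma\in F$ we have $f'(\gamma x)_{(q)}=f'(x)_{(q)}$ for almost all $q$. Put $\Phi_Q(x)=(f'(x)_{(q)})_{q>Q}\in\prod_{q>Q}2^{\mathbb Q^m}$. Then $\mu_N\{\Phi_Q(\gamma x)\ne\Phi_Q(x)\}\to0$ as $Q\to\infty$, for each of the finitely many $\gamma\in F$. By Lemma 8, for some $Q$ the map $\Phi_Q$ is constant on a set of measure $\ge\frac12$. For each of the finitely many primes $q\le Q$, by (ii) and Lemma 4(b), $f'(x)^q$ takes a.e. only countably many values, hence so does $f'(x)_{(q)}=f'(x)^q\cap\mathbb Q^m$. As $f'(x)=\bigcap_qf'(x)_{(q)}$,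 $f'$ takes countably many values on a set of measure $\ge\frac12$, up to a null set, so one of them is taken on a set of positive measure. $\square$

**The case $m=1$ of Theorem 6.** Let $f:K\to R(\mathbb Q)$ be as in Theorem 6. Then $f(\gamma x)=rf(x)$ with $r\in\mathbb Q^\times$, and $rA\approx A$ always, by Lemma 1(c). So (i) holds with $N=4$. Also $V_q(f(x))\in\{0,\mathbb Q_q\}$ is a.e. invariant under $F$ by (i), so it is a.e. constant by Lemma 8. Lemma 10 finishes. Only the invariance under $F$ was used.

Try the same for $m=2$. Now $f(\gamma x)=gf(x)$ with a matrix $g$ depending on $x$. For almost all $q$ we have $g\in GL_2(\mathbb Z_{(q)})$, but this no longer gives $gf(x)_{(q)}=f(x)_{(q)}$, so (i) fails. This is not a defect of the method. For $\gamma\in SL_2(\mathbb Z)$ we have $\gamma\mathbb Z^2=\mathbb Z^2$, and $v\bmod p\in x_p\mathbb F_pe_1$ iff $\gamma v\bmod p\in\gamma x_p\mathbb F_pe_1$, so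
$$\gamma A_x=A_{\gamma x}.$$
Hence $f(x)=A_x$ satisfies $f(\gamma x)\cong f(x)$ for all $\gamma\in\Gamma$, yet by Lemma 5(b) it is constant on no set of positive measure. So invariance under $\Gamma$ cannot suffice, and the invariance under $L$ must be used. The second obstruction is (ii): by the example before Lemma 4, for $m\ge2$ a single localization can take uncountably many values.

The plan is to measure the failure of (i) by a cocycle in a linear group over $\mathbb Q$, and to show that it becomes trivial after $f$ is multiplied by a countable-valued function. First the right action of $L_N$ is treated, using that $SL_2(\mathbb F_p)$ has no small nontrivial quotients. What remains on the left is a homomorphism from $SL_2(\mathbb Q)$, and it is killed by lattices at a single prime $q$.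

## Quasi-endomorphisms and the group that measures the failure of quasi-equality

**Definition.** For $A\in R(\mathbb Q^m)$, $QE(A)=\{g\in M_m(\mathbb Q):\exists k\ge1,\ kgA\subseteq A\}$.

**Lemma 11.** $QE(A)$ is a unital $\mathbb Q$-subalgebra of $M_m(\mathbb Q)$, $QE(gA)=gQE(A)g^{-1}$ for $g\in GL_m(\mathbb Q)$, $QE(A)V_q(A)\subseteq V_q(A)$, the set $\{A:g\in QE(A)\}$ is Borel for each $g$, and for $g\in GL_m(\mathbb Q)$
$$gA\approx A\iff g\in QE(A)^\times.\tag{1}$$

*Proof.* The first two claims and Borelness are immediate from the definition. If $kgA\subseteq A$ then $kg\,q^nA^q\subseteq q^nA^q$ for all $n$, so $gV_q(A)\subseteq V_q(A)$. For (1): if $gA\approx A$ then $kgA\subseteq A$ for some $k\ge1$, so $g\in QE(A)$, and $g^{-1}\in\mathbb Q[g]\subseteq QE(A)$ by Cayley–Hamilton. If $g\in QE(A)^\times$, then $kgA\subseteq A$ and $k'g^{-1}A\subseteq A$, that is, $k'A\subseteq gA$; apply Lemma 1(c). $\square$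

*Example 1.* For $A=\mathbb Z[\frac15]e_1\oplus\mathbb Z[\frac17]e_2$, an element of $QE(A)$ preserves $V_5(A)=\mathbb Q_5e_1$ and $V_7(A)=\mathbb Q_7e_2$, so it is diagonal, and every rational diagonal matrix belongs to $QE(A)$.

*Example 2.* For a.e. $x\in K$, $QE(A_x)=\mathbb Q$ (scalars). If $QE(A_x)$ contains a nonscalar matrix, then it contains a nonscalar $g\in M_2(\mathbb Z)$ with $gA_x\subseteq A_x$; then for every $p\in P$, $g\bmod p$ maps the line $x_p\mathbb F_pe_1$ into itself. For almost all $p$, $g\bmod p$ is nonscalar and has at most two invariant lines, so this has probability at most $2/(p+1)$, independently over $p$. Hence it is a null event for each of the countably many $g$. It follows that $L$ really changes the isomorphism type. Let $QE(A_x)=\mathbb Q$ and let $\ell\in L$ change the line at some $p$. If $A_{x\ell}=gA_x$, then $gA_x\approx A_x$ since $A_{x\ell}\approx A_x$, so $g$ is a scalar by (1). The localizations of $A_x$ and $A_{x\ell}$ at $p$ both contain $\mathbb Z_{(p)}^2$ with index $p$, which forces $g$ to be a unit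 at $p$. Then they coincide, contrary to the choice of $\ell$. So $A_{x\ell}\not\cong A_x$.

From here on let $f:K\to R(\mathbb Q^m)$ be as in Theorem 6. Only countably many group elements are involved, so at each stage we discard null sets and work on a conull Borel set invariant under the countable groups acting on the left and on the right.

**Step 1: make the quasi-endomorphism algebra constant.** $M_m(\mathbb Q)$ has countably many subalgebras, $x\mapsto QE(f(x))$ is Borel, and by Lemma 11 its conjugacy class under $GL_m(\mathbb Q)$ is $\Delta$-invariant. By ergodicity the class is a.e. constant. Fix a member $S$, and let $d(x)\in GL_m(\mathbb Q)$ be the first element, in some enumeration, conjugating $QE(f(x))$ to $S$ ($d(x)=1$ on the exceptional null set). Replace $f$ by $d(x)f(x)$. The hypothesis of Theorem 6 still holds. Since $d$ is Borel and countable-valued, constancy of the new $f$ on a set of positive measure gives the same for the old one. So we may assume $QE(f(x))=S$ a.e.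

**Step 2: form the quotient group.** Let $\mathbf H$ be the $\mathbb Q$-group $\{g\in GL_m:gSg^{-1}=S\}$ and $\mathbf S^\times=GL_m\cap S$ its closed normal $\mathbb Q$-subgroup of units of $S$ (an element of $S$ invertible as a matrix has its inverse in $S$, by Cayley–Hamilton). Put $\mathsf H=\mathbf H(\mathbb Q)$, $S^\times=\mathbf S^\times(\mathbb Q)$ and
$$\Lambda=\mathsf H/S^\times .$$
The quotient $\pi:\mathbf H\to\mathbf H/\mathbf S^\times$ exists as a linear $\mathbb Q$-group (Borel, *Linear Algebraic Groups*, Thm. 6.8). Embed it over $\mathbb Q$ as a closed subgroup of some $GL_r$, $r\ge1$. As $\ker(\pi|_{\mathsf H})=S^\times$, $\pi$ identifies the countable group $\Lambda$ with a subgroup of $GL_r(\mathbb Q)$. In Example 1, $\mathsf H$ consists of the monomial matrices and $\Lambda\cong\mathbb Z/2$. In Example 2, $\Lambda=PGL_2(\mathbb Q)$.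

**Step 3: define the cocycle.** If $f(x')=gf(x)$, then $g\in\mathsf H$ by Lemma 11. The class $c(x',x):=gS^\times\in\Lambda$ is well defined, because two choices of $g$ differ by an element of $\mathrm{Aut}(f(x))\subseteq S^\times$. We have $c(x'',x')c(x',x)=c(x'',x)$, and by (1)
$$c(x',x)=1\iff f(x')\approx f(x).\tag{2}$$
For $k\in\Delta$, $\ell\in L$ the map $x\mapsto c(kx\ell,x)$ is Borel, since each set $\{x:f(kx\ell)=gf(x)\}$ is Borel. For $\ell\in L$, $\gamma\in\Gamma$ put
$$w(\ell,x)=c(x\ell,x),\qquad\alpha(\gamma,x)=c(\gamma x,x).$$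
Inserting intermediate points, $x\to x\ell\to x\ell\ell'$ and $\gamma x\to x\to x\ell\to\gamma x\ell$, gives
$$w(\ell\ell',x)=w(\ell',x\ell)\,w(\ell,x),\qquad w(\ell,\gamma x)=\alpha(\gamma,x\ell)\,w(\ell,x)\,\alpha(\gamma,x)^{-1}.\tag{3}$$

## The right cocycle is close to trivial on $L_N$

**Proposition 12.** For every $\varepsilon>0$ there is $N\ge 4$ with $\mu\{w(\ell,\cdot)\ne1\}\le\varepsilon$ for all $\ell\in L_N$.

Suppose first that $\alpha\equiv1$. Then (3) says $w(\ell,\gamma x)=w(\ell,x)$, so $w(\ell,\cdot)$ is a.e. a constant $a(\ell)$, and $a(\ell\ell')=a(\ell')a(\ell)$. So $a:L\to GL_r(\mathbb Q)$ is an anti-homomorphism. Two textbook facts now apply.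

- *Finite subgroups of $GL_r(\mathbb Q)$ have order at most $|GL_r(\mathbb F_3)|$ (Minkowski).* Such a subgroup preserves a lattice, the sum of the translates of $\mathbb Z^r$, so it is conjugate into $GL_r(\mathbb Z)$. There reduction mod $3$ is injective on finite subgroups. If not, some $g=1+3^kB$ with $k\ge1$, $B\not\equiv0\bmod3$, has prime order $\ell$. Expanding $g^\ell=1$: if $\ell\ne3$, then $\ell3^kB\equiv0\bmod3^{2k}$, so $3\mid B$; if $\ell=3$, then $B+3^kB^2+3^{2k-1}B^3=0$, so again $3\mid B$, a contradiction.
- *A nontrivial quotient of $SL_2(\mathbb F_p)$, $p\ge5$, has order at least $p(p^2-1)/2$*, because proper normal subgroups lie in $\{\pm1\}$.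

Hence $a$ is trivial on $G_p$ for all large $p$, and so on some $L_N$. In general $\alpha$ is not trivial, and $w(\ell,\cdot)$ is neither constant nor exactly equivariant, since $\alpha(\gamma,x\ell)$ and $\alpha(\gamma,x)$ differ. But for $\ell$ near $1$ they differ on a small set. So $w(\ell,\cdot)$ is an *almost equivariant* map into $M_r(\mathbb Q)$. The idea is that almost equivariant maps behave like a finite-dimensional $\mathbb Q$-algebra, in which $w$ again becomes an anti-homomorphism.

*Proof of Proposition 12.* Call a Borel $u:K\to M_r(\mathbb Q)$ *$\delta$-equivariant* if $\mu\{u(\gamma x)\ne\alpha(\gamma,x)u(x)\alpha(\gamma,x)^{-1}\}\le\delta$ for all $\gamma\in F$. (The constant map $1$ is $0$-equivariant; a product of two $\delta$-equivariant maps is $2\delta$-equivariant.) Call an integer $t\ge0$ *$\delta$-attained* if there are $\delta$-equivariant $u_1,\dots,u_t$ with $u_1(x),\dots,u_t(x)$ linearly independent over $\mathbb Q$ for $x$ in a set of measure $\ge1-\delta$. If $t$ is $\delta$-attained, it is $\delta'$-attained for all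 $\delta'\ge\delta$.

**Step 1: choose a maximal almost equivariant frame.** Let $T\le r^2$ be the largest $t$ that is $\delta$-attained for all $\delta>0$ (it exists, as $0$ qualifies and no $t>r^2$ is attained for $\delta<1$). Fix $\delta_0\in(0,1)$ such that $T+1$ is not $\delta_0$-attained. Put $C_1=C(T+4)\ge6$ and fix $\delta>0$ with
$$10(T+2)^2C_1\delta<\min(1,\delta_0,\varepsilon).$$
Fix $u_1,\dots,u_T$ witnessing that $T$ is $\delta$-attained.

**Step 2: every almost equivariant map is a constant combination of the frame.** *Claim: if $v$ is $2\delta$-equivariant, there are unique $a_j\in\mathbb Q$ with $v(x)=\sum_ja_ju_j(x)$ off a set of measure $\le C_1\delta$.* Let $s(x)=*$ if the $u_j(x)$ are dependent. Otherwise let $s(x)=a\in\mathbb Q^T$ if $v(x)=\sum a_ju_j(x)$, and $s(x)=\infty$ if $v(x)$ is not in the span of the $u_j(x)$. Where the equivariance identities for $\gamma$ hold for $u_1,\dots,u_T$ and $v$, the values at $\gamma x$ arise from those at $x$ by one linear automorphism, conjugation by $\alpha(\gamma,x)$, so $s(\gamma x)=s(x)$.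 Hence $\mu\{s(\gamma x)\ne s(x)\}\le(T+2)\delta$, and by Lemma 8 some value $\omega$ is taken with measure $\ge1-C_1\delta$. Since $\mu(s=*)\le\delta<1-C_1\delta$, $\omega\ne*$. If $\omega=\infty$, then $u_1,\dots,u_T,v$ are $2\delta$-equivariant and independent on a set of measure $\ge1-C_1\delta$. As $2\delta\le\delta_0$ and $C_1\delta\le\delta_0$, $T+1$ is $\delta_0$-attained, a contradiction. So $\omega\in\mathbb Q^T$. Uniqueness: two good sets meet at a point where the $u_j$ are independent, since $2C_1\delta+\delta<1$.

**Step 3: build a finite-dimensional algebra.** By the claim, off sets of measure $\le C_1\delta$ each,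
$$u_iu_j=\sum_kc_{ij}^ku_k,\qquad1=\sum_je_ju_j,\qquad c_{ij}^k,e_j\in\mathbb Q.$$
Since $(T^2+1)C_1\delta+\delta<1$, there is $x_0$ satisfying all these relations with the $u_j(x_0)$ independent. Then $\mathcal A=\mathrm{span}_{\mathbb Q}\{u_j(x_0)\}$ is a unital subalgebra of $M_r(\mathbb Q)$ with structure constants $c_{ij}^k$.

**Step 4: turn $w$ into an anti-homomorphism.** By Lemma 9 choose $N$ such that for $\ell\in L_N$ we have $\mu\{\alpha(\gamma,x\ell)\ne\alpha(\gamma,x)\}\le\delta$ for $\gamma\in F$ and $\mu\{u_j(x\ell)\ne u_j(x)\}\le\delta$ for all $j$. By (3), $w(\ell,\cdot)$ is $\delta$-equivariant for $\ell\in L_N$, so $w(\ell,x)=\sum_ja_j(\ell)u_j(x)$ off measure $C_1\delta$. Let $\ell,\ell'\in L_N$. Use this for $w(\ell\ell',x)$, for $w(\ell,x)$ and, at the point $x\ell$, for $w(\ell',x\ell)$; use $u_i(x\ell)=u_i(x)$; use the product relations and independence at $x$. Outside a set of measure at most $3C_1\delta+T\delta+T^2C_1\delta+\delta<1$ we get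
$$\sum_ka_k(\ell\ell')u_k(x)=w(\ell\ell',x)=w(\ell',x\ell)w(\ell,x)=\sum_{i,j}a_i(\ell')a_j(\ell)u_i(x)u_j(x)=\sum_{i,j,k}a_i(\ell')a_j(\ell)c_{ij}^ku_k(x).$$
Comparing coefficients, $a(\ell):=\sum_ja_j(\ell)u_j(x_0)\in\mathcal A$ satisfies $a(\ell\ell')=a(\ell')a(\ell)$. Since $w(1,\cdot)=1$, uniqueness gives $a_j(1)=e_j$, so $a(1)=1$. Thus $a:L_N\to\mathcal A^\times\subseteq GL_r(\mathbb Q)$ is an anti-homomorphism.

**Step 5: use that $SL_2(\mathbb F_p)$ has no small quotients.** Enlarge $N$ so that $p(p^2-1)/2>|GL_r(\mathbb F_3)|$ for $p>N$. By the two facts above, applied to $\ell\mapsto a(\ell^{-1})$, $a$ is trivial on each $G_p$ with $p>N$, hence on $L_N$. As the $u_j(x_0)$ are independent, $a_j(\ell)=a_j(1)$ for all $j$. So $w(\ell,x)=\sum_j a_j(1)u_j(x)=w(1,x)=1$ off a set of measure $2C_1\delta\le\varepsilon$. $\square$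

## Making the right cocycle exactly trivial

**Proposition 13.** There are $N\ge4$, $y\in Q_N$ and a Borel map $\tilde b:K_N\to\mathsf H$ (defined a.e.) such that $f'(x)=\tilde b(x)^{-1}f(y,x)$ satisfies $QE(f'(x))=S$ a.e. and
$$f'(x\ell)\approx f'(x)\quad\text{for a.e. }x\in K_N\text{ and all }\ell\in L_N.\tag{4}$$
Moreover there is a homomorphism $\varphi:SL_2(\mathbb Q)\to\Lambda\subseteq GL_r(\mathbb Q)$ such that, for $k\in\Delta_N$ with $k\mapsto g$,
$$\text{for a.e. }x:\quad f'(kx)=hf'(x)\ \text{ for some }h\in\mathsf H\text{ with }hS^\times=\varphi(g).\tag{5}$$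

*Proof.* **Step 1: find an invariant vector.** Take $N$ from Proposition 12 for $\varepsilon=1/100$. On $L^2(K\times\Lambda)$ (Haar times counting measure) put $(\pi_\ell\xi)(x,\lambda)=\xi(x\ell,w(\ell,x)\lambda)$ for $\ell\in L_N$. The first identity in (3) gives $\pi_\ell\pi_{\ell'}=\pi_{\ell\ell'}$, and each $\pi_\ell$ is unitary. For $\xi_0(x,\lambda)=1_{\lambda=1}$ we have
$$\|\pi_\ell\xi_0-\xi_0\|^2=2\mu\{w(\ell,\cdot)\ne1\}\le\tfrac1{50}.$$
Let $\xi$ be the element of minimal norm in the closed convex hull of $\{\pi_\ell\xi_0:\ell\in L_N\}$. By uniqueness it is invariant. It is real, and $\|\xi-\xi_0\|^2\le\frac1{50}$.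

**Step 2: read off a trivializing function.** Let $X_0$ be the set of $x$ for which there is exactly one $\lambda$ with $\xi(x,\lambda)>\frac12$, and call this $\lambda$ $b(x)$. If $x\notin X_0$, then either $\xi(x,1)\le\frac12$, or $\xi(x,\lambda)>\frac12$ for some $\lambda\ne1$. In both cases $\sum_\lambda|\xi-\xi_0|^2(x,\lambda)\ge\frac14$. So $\mu(K\setminus X_0)\le\frac4{50}<1$. Invariance, $\xi(x\ell,w(\ell,x)\lambda)=\xi(x,\lambda)$, shows that $X_0$ is right $L_N$-invariant mod null sets and $b(x\ell)=w(\ell,x)b(x)$ a.e. on $X_0$. As $L_N$ acts ergodically on $K_N$ by right translation, each slice $X_0\cap(\{y\}\times K_N)$ is null or conull in $\{y\}\times K_N$. So there is $y\in Q_N$ for which it is conull. Choose representatives $\tilde b(x)\in\mathsf H$ of $b(y,x)$ through a fixed section $\Lambda\to\mathsf H$, and define $f'$ as stated. Then $QE(f'(x))=\tilde b(x)^{-1}S\tilde b(x)=S$.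

**Step 3: compute the new cocycle.** If $f'(x')=gf'(x)$, the class of $g$ is
$$c'(x',x)=b(y,x')^{-1}\,c\big((y,x'),(y,x)\big)\,b(y,x).$$
For $\ell\in L_N$ this gives $c'(x\ell,x)=b(y,x\ell)^{-1}w(\ell,(y,x))b(y,x)=1$ a.e. By (1), as in (2), this is (4).

**Step 4: the left action becomes a homomorphism.** For $k\in\Delta_N$, viewed in $\Delta$ as $(1,k)$, let $\beta(k,x)=c'(kx,x)$. By (4), for $\ell\in L_N$,
$$\beta(k,x\ell)=c'(kx\ell,kx)\,c'(kx,x)\,c'(x,x\ell)=\beta(k,x)\quad\text{a.e.},$$
so by ergodicity $\beta(k,\cdot)$ is a.e. a constant $\varphi(k)$. From $\beta(kk',x)=\beta(k,k'x)\beta(k',x)$, $\varphi$ is a homomorphism $\Delta_N\to\Lambda$. If $k\in L_N$, then $kx=x(x^{-1}kx)$ with $x^{-1}kx\in L_N$, since $L_N$ is normal in $K_N$. For a.e. $x$, (4) holds for all elements of the countable group $L_N$ at once, so $\varphi(k)=1$. Hence $\varphi$ factors through $\Delta_N/L_N=SL_2(\mathbb Q)$, and (5) is the definition of $\beta$. $\square$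

If $\varphi$ is trivial, (5) gives hypothesis (i) of Lemma 10, and (4) will give (ii). So everything rests on $\varphi=1$. Note that (5) is an *equality* of groups, and not only a quasi-equality; this is where isomorphism is stronger than quasi-isomorphism, and it is used below.

## The homomorphism $\varphi$ comes from a representation of $\mathfrak{sl}_2$

Write $u_+(t)=\begin{pmatrix}1&t\\0&1\end{pmatrix}$, $u_-(t)=\begin{pmatrix}1&0\\t&1\end{pmatrix}$, $\tau(a)=\mathrm{diag}(a,a^{-1})$. Let $\mathfrak g=\mathfrak{sl}_2(\mathbb Q)$ with $E_+,E_-$ the standard nilpotent elements, and $E_0=[E_+,E_-]$.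

**Lemma 14.** There is a Lie homomorphism $d\rho:\mathfrak g\to\mathfrak{gl}_r(\mathbb Q)$ with $d\rho(E_\pm)$ nilpotent, $\varphi(u_\pm(t))=\exp(t\,d\rho(E_\pm))$ for $t\in\mathbb Q$, and $d\rho(\mathfrak g)\subseteq\mathfrak l:=\mathrm{Lie}(\mathbf H/\mathbf S^\times)(\mathbb Q)$.

*Proof.* **Step 1: $\varphi(u_\pm(t))$ is unipotent.** Since $\tau(2)u_+(t)\tau(2)^{-1}=u_+(t)^4$, the matrix $\varphi(u_+(t))$ is conjugate to its fourth power. So $\lambda\mapsto\lambda^4$ maps its finite set of eigenvalues onto itself, hence permutes it, and the eigenvalues are roots of unity. They have degree $\le r$ over $\mathbb Q$. Let $d$ be a common multiple of the orders of the finitely many roots of unity of degree $\le r$. From $u_+(t)=u_+(t/d)^d$, $\varphi(u_+(t))$ is unipotent. These matrices commute, so the logarithm is additive in $t\in\mathbb Q$, hence $\mathbb Q$-linear, and $\varphi(u_+(t))=\exp(tX_+)$ with $X_+\in M_r(\mathbb Q)$ nilpotent. Likewise $\varphi(u_-(t))=\exp(tX_-)$.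

**Step 2: the torus.** Let $\sigma(a)=u_+(a)u_-(-a^{-1})u_+(a)=\begin{pmatrix}0&a\\-a^{-1}&0\end{pmatrix}$. Then $\tau(a)=\sigma(a)\sigma(-1)$, so $\Theta(a):=\varphi(\tau(a))$ is a matrix Laurent polynomial in $a$, with $\Theta(1)=1$. Put $X_0=\Theta'(1)$. From $\tau(a)u_\pm(t)\tau(a)^{-1}=u_\pm(a^{\pm2}t)$, taking logarithms, $\Theta(a)X_\pm=a^{\pm2}X_\pm\Theta(a)$ for all $a\in\mathbb Q^\times$, hence as Laurent polynomials. Differentiating at $a=1$: $[X_0,X_+]=2X_+$ and $[X_0,X_-]=-2X_-$.

**Step 3: the remaining bracket.** For $1+ts\ne0$,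
$$u_+(t)u_-(s)=\begin{pmatrix}1+ts&t\\s&1\end{pmatrix}=u_-\Big(\frac s{1+ts}\Big)\,\tau(1+ts)\,u_+\Big(\frac t{1+ts}\Big).$$
Applying $\varphi$ gives an identity of rational functions of $(s,t)$ regular at $(0,0)$. The coefficient of $ts$ is $X_+X_-$ on the left and $X_-X_++X_0$ on the right. So $[X_+,X_-]=X_0$, and $E_\pm\mapsto X_\pm$, $E_0\mapsto X_0$ defines the Lie homomorphism $d\rho$.

**Step 4: the image.** The condition $\exp(tX_\pm)\in\mathbf H/\mathbf S^\times$ is Zariski closed and holds for all $t\in\mathbb Q$, hence identically in $t$. So $X_\pm\in\mathfrak l$, and these generate $d\rho(\mathfrak g)$. $\square$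

## Lifting the representation to the normalizer of $S$

To use the action on $\mathbb Q^m$ we lift $d\rho$ through $\pi$, with a lift that commutes with $S$ as far as possible. Let $\mathfrak h=\mathrm{Lie}(\mathbf H)(\mathbb Q)\subseteq M_m(\mathbb Q)$, let $J$ be the Jacobson radical of $S$, and put $\mathfrak c=\{a\in\mathfrak h:[a,S]\subseteq J\}$.

**Lemma 15.** There is a Lie homomorphism $\psi:\mathfrak g\to\mathfrak c\subseteq M_m(\mathbb Q)$ with $d\pi\circ\psi=d\rho$. The matrices $\psi(E_\pm)$ are nilpotent, $\exp(t\psi(E_\pm))\in\mathsf H$, and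
$$\varphi(u_\pm(t))=\exp(t\psi(E_\pm))\,S^\times\qquad(t\in\mathbb Q).\tag{6}$$
Moreover $[a,J]\subseteq J$ for all $a\in\mathfrak h$.

*Proof.* **Step 1: the Lie algebras.** If $a\in\mathfrak h$, then $1+\epsilon a\in\mathbf H(\mathbb Q[\epsilon]/\epsilon^2)$, so $(1+\epsilon a)s(1-\epsilon a)=s+\epsilon[a,s]\in S\otimes\mathbb Q[\epsilon]/\epsilon^2$ for $s\in S$. Thus $[a,S]\subseteq S$. Also $\mathrm{Lie}(\mathbf S^\times)(\mathbb Q)=S\subseteq\mathfrak h$, as $\mathbf S^\times$ is open in the affine space $S$. The quotient morphism $\pi$ is defined over $\mathbb Q$ and separable with kernel $\mathbf S^\times$, so $d\pi:\mathfrak h\to\mathfrak l$ is onto with kernel $S$ (Borel, *Linear Algebraic Groups*, Thm. 6.8).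

**Step 2: derivations preserve $J$.** Let $L_a$ be left multiplication by $a$ on $S$. We show $J=I:=\{a\in S:\mathrm{Tr}(L_{ab})=0\ \forall b\in S\}$. If $a\in J$, then $ab$ is nilpotent, so $a\in I$. Conversely, $I$ is a two-sided ideal, since $\mathrm{Tr}(L_{cab})=\mathrm{Tr}(L_{abc})$ and $\mathrm{Tr}(L_{(ac)b})=\mathrm{Tr}(L_{a(cb)})$. Each $a\in I$ has $\mathrm{Tr}(L_a^k)=\mathrm{Tr}(L_{a\cdot a^{k-1}})=0$ for all $k\ge1$, so $L_a$ and $a$ are nilpotent. A nil ideal lies in $J$. Now let $D$ be a derivation of $S$. As $L_{Da}=[D,L_a]$, $\mathrm{Tr}(L_{Da})=0$ for all $a\in S$. For $a\in J$, $b\in S$ we get $\mathrm{Tr}\,L_{(Da)b}=\mathrm{Tr}\,L_{D(ab)}-\mathrm{Tr}\,L_{a\,Db}=0$, so $Da\in J$. Applied to $D=[a,\cdot]$, $a\in\mathfrak h$, this gives $[a,J]\subseteq J$.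

**Step 3: $\mathfrak c$ maps onto $\mathfrak l$.** Each $a\in\mathfrak h$ induces a derivation of $S/J$, which is inner because $S/J$ is semisimple over a field of characteristic $0$, hence separable. So there is $s\in S$ with $[a-s,S]\subseteq J$, that is, $\mathfrak h=\mathfrak c+S$. Since $d\pi(S)=0$, $d\pi(\mathfrak c)=\mathfrak l$. Further, $\mathfrak c$ is an ideal of $\mathfrak h$: for $a\in\mathfrak h$, $c\in\mathfrak c$, $s\in S$ we have $[[a,c],s]=[a,[c,s]]-[c,[a,s]]\in[a,J]+J\subseteq J$.

**Step 4: split.** Let $\mathfrak p=\{a\in\mathfrak c:d\pi(a)\in d\rho(\mathfrak g)\}$. Then $d\pi:\mathfrak p\to d\rho(\mathfrak g)$ is onto, and $d\rho(\mathfrak g)$ is $0$ or isomorphic to $\mathfrak{sl}_2(\mathbb Q)$, so it is semisimple. By Levi's theorem $\mathfrak p=\mathrm{rad}(\mathfrak p)\rtimes\mathfrak p'$ with $\mathfrak p'$ semisimple. The image of $\mathrm{rad}(\mathfrak p)$ is a solvable ideal of a semisimple algebra, hence $0$, so $\mathfrak p'$ maps onto $d\rho(\mathfrak g)$. The kernel of this map on $\mathfrak p'$ has a complementary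 ideal, which maps isomorphically onto $d\rho(\mathfrak g)$. Composing the inverse with $d\rho$ gives $\psi$.

**Step 5: exponentiate.** $\psi$ is a finite-dimensional representation of $\mathfrak{sl}_2(\mathbb Q)$, so $a_\pm:=\psi(E_\pm)$ is nilpotent. As $\exp(ta_\pm)S\exp(-ta_\pm)=\exp(t\,\mathrm{ad}\,a_\pm)S\subseteq S$, we have $\exp(ta_\pm)\in\mathsf H$ for $t\in\mathbb Q$, and $t\mapsto\exp(ta_\pm)$ is a morphism $\mathbb G_a\to\mathbf H$. Composing with $\pi$ gives a polynomial homomorphism $\Pi(t)$ into $GL_r$ with $\Pi'(0)=d\pi(a_\pm)=d\rho(E_\pm)$. From $\Pi(s+t)=\Pi(s)\Pi(t)$ we get $\Pi'=\Pi'(0)\Pi$, $\Pi(0)=1$, so $\Pi(t)=\exp(t\,d\rho(E_\pm))=\varphi(u_\pm(t))$ for $t\in\mathbb Q$, by Lemma 14. This is (6). $\square$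

## Lattices at one prime force $\psi(\mathfrak g)$ into $V_q$

Suppose for a moment that $S=\mathbb Q$ and $V_q(f'(x))=0$ a.e. Then $f'(x)^q$ is a lattice, so it equals a fixed lattice $M$ on a set $E$ of positive measure. Let $a=\psi(E_+)$. Whenever $k\in\Delta_N$, $k\mapsto u_+(t)$, brings $E$ back to itself in positive measure, (5) and (6) give $\exp(ta)sM=M$ with $s\in\mathbb Q^\times$. Taking determinants, $s$ is a $q$-adic unit, so $\exp(ta)M=M$. If this happens for unboundedly large $|t|_q$ along a suitable sequence, the polynomial $\exp(ta)$ is bounded there and $a=0$. In general $V_q\ne0$, and we pass to the quotient by it; and $S$ is noncommutative with a radical, so that the determinant must be replaced by a finer argument. This is why we arranged $[a,S]\subseteq J$.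

**Lemma 16.** For every prime $q$, $V_q(f'(x))$ is a.e. equal to a constant $V_q$, and $\psi(\mathfrak g)\mathbb Q_q^m\subseteq V_q$.

*Proof.* **Step 1: $V_q$ is constant and stable.** By (4) and Lemma 4(c), $x\mapsto V_q(f'(x))$ is right $L_N$-invariant. It is Borel by Lemma 4(d), so by ergodicity it is a.e. a constant $V_q$. By Lemma 11, $SV_q\subseteq V_q$, so $sV_q=V_q$ for $s\in S^\times$. By (5) and (6), for $t\in\mathbb Q$ there is $s\in S^\times$ with $V_q=\exp(t\psi(E_\pm))sV_q=\exp(t\psi(E_\pm))V_q$. This is polynomial in $t$, so its coefficients preserve $V_q$. Hence $\psi(E_\pm)V_q\subseteq V_q$ and $\psi(\mathfrak g)V_q\subseteq V_q$.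

**Step 2: a filtration on which $\psi(E_\pm)$ commutes with $S$.** Let $Z=\mathbb Q_q^m/V_q$, $S_q=S\otimes\mathbb Q_q$, $J_q=J\otimes\mathbb Q_q$, and $Z_i=J_q^iZ/J_q^{i+1}Z$ for $i\ge0$. Let $a=\psi(E_+)$; the case of $E_-$ is identical. Since $[a,J]\subseteq J$, moving $a$ past the factors of $j_1\cdots j_iz$ shows $aJ_q^iZ\subseteq J_q^iZ$. So $a$ induces a nilpotent $a_i\in\mathrm{End}(Z_i)$. Since $[a,S]\subseteq J$, $a_i$ commutes with the image $\Sigma_i$ of $S_q$ in $\mathrm{End}(Z_i)$.

**Step 3: return to the same lattice.** By Step 1 and Lemma 4(b), $f'(x)^q$ takes a.e. only countably many values, so there is $M$ such that $E=\{x\in K_N:f'(x)^q=M\}$ has positive measure. For $t\in\mathbb Z[1/q]$ let $k(t)\in\Delta_N$ have coordinates $u_+(t)\bmod p$ for $p>N$, $p\ne q$, and $1$ at $p=q$ (if $q\in P$, $q>N$). Then $t\mapsto k(t)$ is a homomorphism and $k(t)\mapsto u_+(t)$. Choose a maximal family $t_1,\dots,t_l\in\mathbb Z[1/q]$ with the sets $k(t_j)E$ pairwise essentially disjoint; it is finite, as these sets have equal positive measure.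 For every $t\in\mathbb Z[1/q]$ there is $j$ with $\mu_N(k(t)E\cap k(t_j)E)>0$, so $\mu_N(k(t-t_j)E\cap E)>0$. For a generic $x\in E$ with $k(t-t_j)x\in E$, (5) and (6) give $s\in S^\times$ and
$$h=\exp((t-t_j)a)\,s\quad\text{with}\quad hM=M .$$

**Step 4: pass to the graded pieces.** The matrix $h$ preserves $V_q$ and all $J_q^iZ$. By Lemma 4(b), $M/V_q$ is a lattice in $Z$, so the image $M_i$ of $(M/V_q)\cap J_q^iZ$ in $Z_i$ is a lattice, and $h$ induces $h_i\in GL(M_i)$. With $s_i\in\Sigma_i^\times$ induced by $s$,
$$\exp(ta_i)\,s_i=\exp(t_ja_i)\,h_i\in C_i:=\bigcup_{j}\exp(t_ja_i)\,GL(M_i),$$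
a compact subset of $GL(Z_i)$. Here $t$ is arbitrary in $\mathbb Z[1/q]$, while $j$ and $s_i$ depend on $t$.

**Step 5: separate $s_i$ from $\exp(ta_i)$.** $\Sigma_i$ is a quotient of $(S/J)\otimes\mathbb Q_q$, hence semisimple. Over $\overline{\mathbb Q}_q$ we can write $Z_i=\bigoplus_\nu U_\nu\otimes W_\nu$ with $\Sigma_i$ becoming $\prod_\nu\mathrm{End}(U_\nu)$. So $s_i=\bigoplus s_\nu\otimes1$, and $a_i$, which commutes with $\Sigma_i$, is $\bigoplus1\otimes a_\nu$ with $a_\nu$ nilpotent. Use the maximum of the absolute values of the entries as norm, in bases of the $U_\nu,W_\nu$ and the product bases. These are operator norms for sup-norms, and they are multiplicative on Kronecker products. By compactness of $C_i$ and $C_i^{-1}$ there is $B$, independent of $t$, with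
$$\|s_\nu\|\,\|\exp(ta_\nu)\|\le B,\qquad\|s_\nu^{-1}\|\,\|\exp(-ta_\nu)\|\le B.$$
Now $\|s_\nu\|\|s_\nu^{-1}\|\ge1$, and $\|\exp(-ta_\nu)\|\ge1$ because a unipotent matrix fixes a nonzero vector. Multiplying the two inequalities, $\|\exp(ta_\nu)\|\le B^2$ for all $t\in\mathbb Z[1/q]$. This matrix has entries polynomial in $t$, and it is bounded along $t=q^{-k}$, where $|t|_q\to\infty$. So it is constant and $a_\nu=0$. Hence $a_i=0$ for all $i$.

**Step 6: conclude on $Z$.** So $\psi(E_\pm)$, and hence $\psi(\mathfrak g)$, act as $0$ on every $Z_i$. As $J_q$ is nilpotent, the $J_q^iZ$ form a finite filtration of $Z$ down to $0$, and all composition factors of the $\mathfrak{sl}_2(\mathbb Q_q)$-module $Z$ are trivial. By complete reducibility $\psi(\mathfrak g)$ acts as $0$ on $Z$, that is, $\psi(\mathfrak g)\mathbb Q_q^m\subseteq V_q$. $\square$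

## End of the proof of Theorem 6

**Step 1: $\varphi$ is trivial, by putting all primes together.** Let $U\subseteq\mathbb Q^m$ be the $\mathbb Q$-span of $\psi(\mathfrak g)\mathbb Q^m$. By Lemma 16 and Lemma 4(a), for a.e. $x$ and all $q$,
$$U\subseteq V_q\cap\mathbb Q^m\subseteq f'(x)^q\cap\mathbb Q^m=f'(x)_{(q)},$$
so $U\subseteq f'(x)$ by Lemma 1(a). Thus $\psi(\xi)f'(x)\subseteq U\subseteq f'(x)$, so $\psi(\xi)\in QE(f'(x))=S$ for all $\xi\in\mathfrak g$. Then $\exp(t\psi(E_\pm))\in S^\times$, and by (6) $\varphi(u_\pm(t))=1$ for all $t\in\mathbb Q$. As the $u_\pm(t)$ generate $SL_2(\mathbb Q)$, $\varphi$ is trivial.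

**Step 2: apply the closing lemma.** Let $\gamma\in F$, embedded in $\Delta_N$. By (5) with $\varphi=1$, $f'(\gamma x)=hf'(x)$ with $h\in S^\times=QE(f'(x))^\times$, so $f'(\gamma x)\approx f'(x)$ a.e. by (1). This is hypothesis (i) of Lemma 10, and Lemma 16 contains (ii). So $f'$ is constant on a set of positive $\mu_N$-measure.

**Step 3: go back to $f$.** Since $f(y,x)=\tilde b(x)f'(x)$ with $\tilde b$ countable-valued, and $\{y\}\times K_N$ has positive measure in $K$, $f$ is constant on a set of positive $\mu$-measure. The normalization that made $QE(f(x))=S$ was also harmless. This proves Theorem 6, and with it Theorem 3. $\blacksquare$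

## All finite ranks at once, and the ergodic form

**Corollary 17.** For $n\ge2$, $\sim_n$ is not Borel reducible to $\bigsqcup_m\cong_m$, isomorphism of all torsion-free abelian groups of finite rank.

*Proof.* Let $\theta$ be a reduction and $f(x)=\theta(A_x\oplus\mathbb Q^{n-2})$. The rank of $f(x)$ is invariant under $\Delta$ on the left and $L$ on the right. So by ergodicity it equals some $m$ on a conull invariant Borel set. Redefine $f$ as the constant $\mathbb Q^m$ on the invariant null complement. Theorem 6 applies and gives a set of positive measure on which $f$ is constant. Removing the null complement from it, we reach the same contradiction with Lemma 5(b) as before, since $\theta$ is countable-to-one. $\square$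

**Corollary 18.** Let $n\ge2$, $m\ge1$. Every Borel homomorphism $\theta$ from $\sim_n$ to $\cong_m$ sends $A_x\oplus\mathbb Q^{n-2}$, for $\mu$-almost every $x\in K$, into a single $\cong_m$-class.

*Proof.* Put $f(x)=\theta(A_x\oplus\mathbb Q^{n-2})$. By Theorem 6, $f$ takes some value $B$ on a set of positive measure. The set $\{x:f(x)\cong B\}$ is Borel, since the class of $B$ is countable; it is invariant under left translation by $\Delta$; and it has positive measure. By ergodicity of $\Delta$ on $K$ it is conull. $\square$
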